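\title{Radial limits of univalent harmonic mappings: the size of the exceptional set}

\begin{abstract}
For a univalent harmonic mapping $f$ of the unit disk we study the set of boundary points at which $f$ has no finite radial limit. We prove that the Hausdorff dimension of this set is at most an absolute constant smaller than $1$, and at most $\frac12$ when the image of $f$ is convex in one direction. We construct a bounded mapping of the latter kind for which the dimension equals $\frac12$. Thus the exceptional set can have positive logarithmic capacity and positive Hausdorff dimension, but it cannot have dimension $1$.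
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{harmonic mapping} of the unit disk $\mathbb D=\{z\in\mathbb C:|z|<1\}$ is a complex-valued harmonic function $f=h+\overline g$, with $h$ and $g$ analytic in $\mathbb D$. It is \emph{univalent} if it is one-to-one on $\mathbb D$. We do not assume that $f$ is bounded. The \emph{exceptional set} $\mathrm{Exc}(f)$ consists of the points $e^{i\theta}\in\partial\mathbb D$ at which $f$ has no finite radial limit $\lim_{r\to1^-}f(re^{i\theta})$.

Two neighboring classes of functions give very different answers to the question of how large this set can be. If $f$ is a bounded harmonic mapping, then $\mathrm{Exc}(f)$ has measure zero by Fatou's theorem, and little more is true: every $F_\sigma$ subset of $\partial\mathbb D$ of measure zero occurs. A countable union of Cantor sets of measure zero whose dimensions tend to $1$ is such a set, so Hausdorff dimension $1$ is possible. If $f$ is a univalent analytic function, then by Beurling's theorem $\mathrm{Exc}(f)$ has logarithmic capacity zero. The following problem appears as Question 4 among the open questions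 in \cite{Joshi}.

\begin{quote}
\textbf{Question.} Let $f$ be a univalent harmonic mapping of $\mathbb D$. Can the exceptional set have positive capacity? Can it have positive Hausdorff dimension? Can it have Hausdorff dimension $1$?
\end{quote}

The definition of the exceptional set for unbounded $f$ is not spelled out in \cite{Joshi}; requiring a finite limit is our convention. The answers below do not depend on it: admitting $\infty$ as a limit makes the exceptional set smaller, so upper bounds persist, and our example is bounded.

One might guess that univalence alone keeps the set as small as in the analytic case. A mapping that oscillates along many radii ought to sweep out area, and a one-to-one mapping cannot use the same area twice. For analytic $f$ this reasoning is sound, because $f$ stretches all directions equally and the area of the image is $\iint|f'|^2$ (see Example~\ref{ex:area}). A harmonic mapping may stretch one direction far more than another: the area of the image is $\iint\bigl|\,|h'|^2-|g'|^2\bigr|$, which can be small while $|h'|$ is large. This suggests the opposite guess, that univalence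 adds nothing to Fatou's theorem. The truth lies strictly between the two.

By Lewy's theorem (1936) the Jacobian $|h'|^2-|g'|^2$ of a univalent harmonic mapping does not vanish, so it has constant sign. The mapping is \emph{sense-preserving} if $|g'|<|h'|$ in $\mathbb D$; then $h'$ has no zeros. Passing from $f$ to $\overline f$ interchanges $h$ and $g$ and does not change the exceptional set, so one may always assume that $f$ is sense-preserving. For such $f$ put
\[
Z(f)=\Bigl\{e^{i\theta}\in\partial\mathbb D:\ \int_0^1|h'(re^{i\theta})|\,dr=\infty\Bigr\}.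
\]
Let $S_H$ be the class of sense-preserving univalent harmonic mappings normalized by $h(0)=g(0)=0$, $h'(0)=1$, write $h=z+a_2z^2+\cdots$, and let
\[
\alpha=\sup_{f\in S_H}|a_2| .
\]
We recall in Section~\ref{sec:prelim} that $2\le\alpha<\infty$.

\begin{theorem}\label{thm:A}
For every univalent harmonic mapping $f$ of $\mathbb D$,
\[
\dim_H\mathrm{Exc}(f)\le\tfrac12\Bigl(1+\sqrt{1-\alpha^{-2}}\Bigr)<1 .
\]
If $f$ is sense-preserving, the same bound holds for the set $Z(f)$, which contains $\mathrm{Exc}(f)$.
\end{theorem}

A plane domain is \emph{convex in the direction} of a given line if every parallel line meets it in a connected set or not at all, and \emph{convex in one direction} if this holds for some line.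

\begin{theorem}\label{thm:B}
There is a bounded univalent harmonic mapping $f$ of $\mathbb D$, with $f(\mathbb D)$ convex in one direction, whose exceptional set contains a compact set of Hausdorff dimension $\frac12$. In particular $\mathrm{Exc}(f)$ has positive logarithmic capacity.
\end{theorem}

\begin{theorem}\label{thm:C}
If $f$ is a univalent harmonic mapping of $\mathbb D$ and $f(\mathbb D)$ is convex in one direction, then $\dim_H\mathrm{Exc}(f)\le\frac12$. The value $\frac12$ is attained, even by a bounded $f$.
\end{theorem}

So the answers to the three questions are yes, yes and no. We do not determine the supremum of $\dim_H\mathrm{Exc}(f)$ over all univalent harmonic $f$; the theorems place it in the interval $\bigl[\frac12,\frac12(1+\sqrt{1-\alpha^{-2}})\bigr]$.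

Both upper bounds come from one counting argument (Section~\ref{sec:count}), which converts a growth estimate for the integral means of $|h'|^t$ into a bound for $\dim_HZ(f)$. For general $f$ the estimate comes from a differential inequality (Section~\ref{sec:means}). When the image is convex in one direction, $h'$ is essentially a product of two functions with positive real part, and this gives the exponent $\frac12$ (Section~\ref{sec:convex}). The example reverses this observation. In Section~\ref{sec:spikes} we build univalent mappings from two functions with positive real part, beginning with a mapping onto a thin triangle, and in Section~\ref{sec:cantor} we place such triangles along a Cantor set of dimension $\frac12$.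

\section{Preliminaries}\label{sec:prelim}

\subsection*{The constant $\alpha$}
For $f=h+\overline g\in S_H$ write $g=b_1z+b_2z^2+\cdots$, and let $S_H^0$ be the subclass with $b_1=0$. We use the following theorem of Clunie and Sheil-Small \cite{CSS}; see also \cite{Duren}:
\[
\alpha_0:=\sup_{f\in S_H^0}|a_2|<\infty .
\]
An affine change of the image carries this over to $S_H$. Let $f\in S_H$. Then $|b_1|<1$, so $w\mapsto w-\overline{b_1}\,\overline w$ is a sense-preserving bijection of $\mathbb C$, and $f_0=(f-\overline{b_1}\,\overline f)/(1-|b_1|^2)$ is univalent and sense-preserving. Its parts are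
\[
h_0=\frac{h-\overline{b_1}g}{1-|b_1|^2},\qquad g_0=\frac{g-b_1h}{1-|b_1|^2},
\]
so $h_0'(0)=1$, $g_0'(0)=0$, $f_0\in S_H^0$, and $h=h_0+\overline{b_1}g_0$. Thus $a_2(f)=a_2(f_0)+\overline{b_1}\,b_2(f_0)$. The function $g_0'/h_0'$ maps $\mathbb D$ into $\mathbb D$, vanishes at $0$ and has derivative $2b_2(f_0)$ there, so $|b_2(f_0)|\le\frac12$ by Schwarz's lemma. Hence $\alpha\le\alpha_0+\frac12$. The Koebe function $z/(1-z)^2=z+2z^2+\cdots$ shows that $\alpha\ge2$.

\subsection*{Dimension and capacity}
For $E\subset\mathbb C$ and $s>0$, the Hausdorff measure $\mathcal H^s(E)$ is the limit as $\delta\to0$ of the infimum of $\sum_i(\operatorname{diam}U_i)^s$ over countable covers of $E$ by sets $U_i$ of diameter at most $\delta$, and $\dim_HE=\inf\{s>0:\mathcal H^s(E)=0\}$. The dimension of a countable union is the supremum of the dimensions, and a Lipschitz map does not increase dimension. Upper bounds will come from this remark: if $\sum_i(\operatorname{diam}U_i)^s<\infty$ and every point of $E$ lies in infinitely many $U_i$, then $\mathcal H^s(E)=0$, because every tail of the sequence $(U_i)$ covers $E$.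

A compact set $E$ has positive logarithmic capacity if it carries a probability measure $\lambda$ of finite energy $\iint\log\frac1{|z-w|}\,d\lambda(z)\,d\lambda(w)$, and any set that contains such a compact set has positive capacity. One measure can give both lower bounds. Let $\overline B(z,r)$ be the closed disk with center $z$ and radius $r$.

\begin{lemma}[Mass distribution principle]\label{lem:mass}
Let $\lambda$ be a probability measure on a compact set $E\subset\mathbb C$, and suppose that $\lambda(\overline B(z,r))\le Cr^s$ for all $z\in E$ and $r>0$, with $s>0$. Then $\dim_HE\ge s$ and $E$ has positive logarithmic capacity.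
\end{lemma}

\begin{proof}
A set $U$ that meets $E$ at a point $z$ lies in $\overline B(z,\operatorname{diam}U)$, so every countable cover $(U_i)$ of $E$ satisfies $1\le C\sum_i(\operatorname{diam}U_i)^s$. Hence $\mathcal H^s(E)\ge1/C$. For $z\in E$,
\[
\int\log^+\frac1{|z-w|}\,d\lambda(w)=\int_0^\infty\lambda\bigl(\{w:|z-w|<e^{-\tau}\}\bigr)\,d\tau\le\int_0^\infty Ce^{-s\tau}\,d\tau=\frac Cs,
\]
so the energy is finite.
\end{proof}

\section{From integral means to dimension}\label{sec:count}

In this section and the next, $f=h+\overline g$ is a sense-preserving univalent harmonic mapping of $\mathbb D$, and $Z=Z(f)$. Since $|\partial_rf|\le|h'|+|g'|\le2|h'|$, the image of the radius to a point outside $Z$ has finite length, so $f$ has a finite limit along it. Thus $\mathrm{Exc}(f)\subset Z$, and it suffices to study the analytic function $h$. It need not be univalent. What it inherits from $f$ is the following distortion estimate, and this is the only place where the proof of Theorem~\ref{thm:A} uses univalence.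

\begin{lemma}\label{lem:dist}
For $z\in\mathbb D$,
\[
\Bigl|\frac{h''(z)}{h'(z)}-\frac{2\overline z}{1-|z|^2}\Bigr|\le\frac{2\alpha}{1-|z|^2}.
\]
\end{lemma}

\begin{proof}
Fix $z$ and let $\phi(\zeta)=(\zeta+z)/(1+\overline z\zeta)$, an automorphism of $\mathbb D$ with $\phi(0)=z$, $\phi'(0)=1-|z|^2$ and $\phi''(0)=-2\overline z(1-|z|^2)$. The mapping
\[
F(\zeta)=\frac{f(\phi(\zeta))-f(z)}{(1-|z|^2)h'(z)}
\]
is harmonic, univalent and sense-preserving, and its analytic part $(h\circ\phi-h(z))/((1-|z|^2)h'(z))$ has derivative $1$ at $0$. So $F\in S_H$, and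
\[
2a_2(F)=\frac{h''(z)\phi'(0)^2+h'(z)\phi''(0)}{(1-|z|^2)h'(z)}=(1-|z|^2)\frac{h''(z)}{h'(z)}-2\overline z .
\]
The left side has modulus at most $2\alpha$.
\end{proof}

The lemma says that $|h'|$ changes by a bounded factor when $z$ moves a distance comparable to $1-|z|$. For the integral of $|h'|$ along a radius to diverge, $|h'|$ must be nearly as large as $2^n$ at distance $2^{-n}$ from the circle for infinitely many $n$. Each time this happens at one point, it happens above a whole arc of length about $2^{-n}$, and a bound on the means of $|h'|^t$ limits the number of such arcs.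

\begin{lemma}[Counting lemma]\label{lem:count}
Let $\Gamma\subset\partial\mathbb D$ be an open arc or the whole circle, let $t>0$ and $\kappa\ge0$, and suppose that
\[
\int_{e^{i\theta}\in\Gamma}|h'(re^{i\theta})|^t\,d\theta\le C(1-r)^{-\kappa}\qquad\text{for $r$ near $1$.}
\]
Then $\dim_H(Z\cap\Gamma)\le\max(0,\,1-t+\kappa)$.
\end{lemma}

\begin{proof}
For $n\ge1$ divide $\partial\mathbb D$ into $2^n$ closed arcs $J_{n,j}$ of length $2\pi2^{-n}$, and let
\[
Q_{n,j}=\{re^{i\theta}:\ 1-2^{-n}\le r\le1-2^{-n-1},\ e^{i\theta}\in J_{n,j}\}.
\]
By Lemma~\ref{lem:dist}, $|h''/h'|\le(2\alpha+2)/(1-|z|)\le(2\alpha+2)2^{n+1}$ on $Q_{n,j}$. Two points of $Q_{n,j}$ are joined inside it by a radial segment followed by a circular arc, of total length at most $2^{-n-1}+2\pi2^{-n}$. Integrating $h''/h'$ along this path gives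
\[
|h'(z)|\le\Lambda|h'(z')|\quad(z,z'\in Q_{n,j}),\qquad\Lambda=e^{(2\alpha+2)(1+4\pi)} .
\]
Call $J_{n,j}$ \emph{bad} if $\max_{Q_{n,j}}|h'|\ge2^n/n^2$. A point of $Z$ lies in bad arcs for infinitely many $n$: otherwise, for all large $n$, the part $1-2^{-n}\le r\le1-2^{-n-1}$ of the radius contributes at most $2^{-n-1}\cdot2^nn^{-2}$ to $\int_0^1|h'|\,dr$, and the integral converges.

Above a bad arc we have $|h'|\ge2^n/(\Lambda n^2)$ on all of $Q_{n,j}$. The arcs of generation $n$ have disjoint interiors, so for large $n$ the number $\mathcal B_n$ of bad arcs $J_{n,j}\subset\Gamma$ satisfies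
\[
\mathcal B_n\cdot2\pi2^{-n}\Bigl(\frac{2^n}{\Lambda n^2}\Bigr)^t\le\int_{e^{i\theta}\in\Gamma}\bigl|h'\bigl((1-2^{-n})e^{i\theta}\bigr)\bigr|^t\,d\theta\le C2^{n\kappa},
\]
that is, $\mathcal B_n\le C'n^{2t}2^{n(1-t+\kappa)}$. For $s>\max(0,1-t+\kappa)$ the series $\sum_n\mathcal B_n(2\pi2^{-n})^s$ converges. A point of $Z\cap\Gamma$ lies in infinitely many bad arcs, and since $\Gamma$ is open and the arcs shrink, all but finitely many of them are contained in $\Gamma$. By the covering remark of Section~\ref{sec:prelim}, $\mathcal H^s(Z\cap\Gamma)=0$.
\end{proof}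

\begin{example}\label{ex:area}
Let $f=h$ be analytic and univalent with image of finite area $\mathcal A$. The integral $I(r)=\int_0^{2\pi}|h'(re^{i\theta})|^2\,d\theta$ is nondecreasing in $r$, as its power series shows, so $\mathcal A\ge\int_r^1I(\rho)\rho\,d\rho\ge\frac12(1-r^2)I(r)$. Lemma~\ref{lem:count} applies with $t=2$, $\kappa=1$ and gives $\dim_HZ=0$, in line with Beurling's theorem. For a harmonic mapping the area bounds only the integral of $|h'|^2-|g'|^2$, and the argument breaks down.
\end{example}

\section{Integral means of $h'$ and proof of Theorem~\ref{thm:A}}\label{sec:means}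

To beat dimension $1$ we need a pair $(t,\kappa)$ with $\kappa<t$. The pointwise information in Lemma~\ref{lem:dist} does not give one. It yields
\[
\partial_r\log|h'|\le\frac{2\alpha+2r}{1-r^2}=\frac{\alpha+1}{1-r}+\frac{\alpha-1}{1+r},
\]
hence $|h'|=O((1-r)^{-\alpha-1})$ and $\kappa=(\alpha+1)t>t$. Averaging over circles does better. Since $h'$ has no zeros, $\log|h'|$ is harmonic and its mean over $|z|=r$ is constant. In the expansion $|h'|^t=1+t\log|h'|+\cdots$ the first-order term therefore does not grow on average, and one expects an exponent of order $t^2$, which is smaller than $t$ when $t$ is small. A second-order differential inequality makes this precise.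

\begin{lemma}\label{lem:means}
Let $t>0$ and
\[
\beta(t)=t-\tfrac12+\sqrt{\alpha^2t^2-t+\tfrac14}.
\]
For each $\beta'>\beta(t)$, the mean $I(r)=\frac1{2\pi}\int_0^{2\pi}|h'(re^{i\theta})|^t\,d\theta$ satisfies $I(r)=O((1-r)^{-\beta'})$ as $r\to1$.
\end{lemma}

The number $\beta(t)$ is the positive root of $\beta^2+(1-2t)\beta=t^2(\alpha^2-1)$. In particular $\beta(t)>0$, and $\beta(t)\le t^2(\alpha^2-1)/(1-2t)$ for $t<\frac12$, which is the expected quadratic behavior.

\begin{proof}
Put $H=h'$ and let $\langle\cdot\rangle$ denote the mean over $|z|=r$. Since $H$ has no zeros, $G=H^{t/2}$ is analytic and $\Delta|H|^t=\Delta|G|^2=4|G'|^2=t^2|H|^{t-2}|H'|^2$. In polar coordinates $r^2\Delta=r\partial_r(r\partial_r)+\partial_\theta^2$, and the last term has mean zero. Also $r\partial_r\log|H|=\operatorname{Re}(zH'/H)$. Therefore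
\begin{equation}\label{eq:hardy}
r(rI')'=t^2\bigl\langle|H|^t\,|zH'/H|^2\bigr\rangle,\qquad rI'=t\bigl\langle|H|^t\operatorname{Re}(zH'/H)\bigr\rangle .
\end{equation}
The first identity shows that $rI'$ is nondecreasing; it vanishes at $r=0$, so $I'\ge0$.

Multiplying the inequality of Lemma~\ref{lem:dist} by $|z|=r$ gives $\bigl|\frac{zH'}H-\frac{2r^2}{1-r^2}\bigr|\le\frac{2\alpha r}{1-r^2}$. We square and expand, keeping the cross term because its mean is given exactly by \eqref{eq:hardy}:
\[
\Bigl|\frac{zH'}H\Bigr|^2\le\frac{4r^2(\alpha^2-r^2)}{(1-r^2)^2}+\frac{4r^2}{1-r^2}\operatorname{Re}\frac{zH'}H .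
\]
Multiply by $t^2|H|^t$, take means, use \eqref{eq:hardy} and divide by $r^2$:
\[
I''+\frac{I'}r\le\frac{4t^2(\alpha^2-r^2)}{(1-r^2)^2}\,I+\frac{4tr}{1-r^2}\,I' .
\]
Since $I'\ge0$ we may drop the term $I'/r$ and use $\frac{4r}{1-r^2}\le\frac2{1-r}$. Fix $\varepsilon>0$ and put $\gamma=t^2(\alpha^2-1+\varepsilon)$. As $r\to1$, $4t^2(\alpha^2-r^2)/(1+r)^2\to t^2(\alpha^2-1)$, so there is $r_0<1$ with
\begin{equation}\label{eq:ode}
I''\le\frac{2t}{1-r}\,I'+\frac\gamma{(1-r)^2}\,I\qquad(r_0\le r<1).
\end{equation}

We compare $I$ with a solution of the corresponding equation. Let $b$ be the positive root of $b(b+1)=2tb+\gamma$. Then $\Phi(r)=A(1-r)^{-b}$ satisfies \eqref{eq:ode} with equality. Choose $A$ so large that $D=\Phi-I$ has $D(r_0)>0$ and $D'(r_0)>0$. Subtracting \eqref{eq:ode} from the equation for $\Phi$,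
\[
\bigl((1-r)^{2t}D'\bigr)'=(1-r)^{2t}\Bigl(D''-\frac{2t}{1-r}D'\Bigr)\ge\gamma(1-r)^{2t-2}D .
\]
Suppose that $D'$ has a first zero $r_1>r_0$. Then $D$ increases on $[r_0,r_1]$, so $D>0$ there, so $(1-r)^{2t}D'$ increases from a positive value and cannot vanish at $r_1$. Hence $D'>0$ and $I\le\Phi$ on $[r_0,1)$. Finally
\[
b=t-\tfrac12+\sqrt{(t-\tfrac12)^2+t^2(\alpha^2-1+\varepsilon)}\ \longrightarrow\ \beta(t)\qquad(\varepsilon\to0),
\]
so $b<\beta'$ for small $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We may assume that $f$ is sense-preserving, and then $\mathrm{Exc}(f)\subset Z$. Apply Lemma~\ref{lem:count} with $\Gamma=\partial\mathbb D$ and $\kappa=\beta'>\beta(t)$, as Lemma~\ref{lem:means} allows, and let $\beta'$ decrease to $\beta(t)$. For every $t>0$,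
\[
\dim_HZ\le1-t+\beta(t)=\tfrac12+\sqrt{\alpha^2t^2-t+\tfrac14}.
\]
The quadratic under the root is smallest at $t=1/(2\alpha^2)$, where it equals $\frac14(1-\alpha^{-2})$.
\end{proof}

\section{Images convex in one direction}\label{sec:convex}

In this subclass $h'$ factors, and the factors have bounded integral means for a definite range of exponents.

\begin{lemma}\label{lem:pos}
If $G$ is analytic in $\mathbb D$ with $\operatorname{Re}G>0$ and $0<s<1$, then for $0\le r<1$
\[
\frac1{2\pi}\int_0^{2\pi}|G(re^{i\theta})|^s\,d\theta\le\frac{\operatorname{Re}\bigl(G(0)^s\bigr)}{\cos(\pi s/2)} .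
\]
\end{lemma}

\begin{proof}
With the principal branch, $|\arg G^s|<\pi s/2$, so $|G|^s\cos(\pi s/2)\le\operatorname{Re}(G^s)$. The right side is harmonic and its mean is its value at $0$.
\end{proof}

We use two published theorems. The first is the shear theorem of Clunie and Sheil-Small \cite{CSS}: a locally univalent sense-preserving harmonic mapping $f=h+\overline g$ of $\mathbb D$ is univalent with image convex in the direction of the real axis if and only if $\varphi=h-g$ is a univalent analytic function with image convex in the direction of the real axis. (The link between the two is that $\operatorname{Im}f=\operatorname{Im}\varphi$.) The second is the theorem of Royster and Ziegler \cite{RZ}, which we apply to $i\varphi$: for such $\varphi$ there are real numbers $\mu,\nu$ such that $\operatorname{Re}q\ge0$ in $\mathbb D$, where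
\begin{align*}
q(z)&=e^{i\mu}\bigl(1-2ze^{-i\mu}\cos\nu+z^2e^{-2i\mu}\bigr)\varphi'(z)\\
&=e^{i\mu}\bigl(1-e^{-i(\mu+\nu)}z\bigr)\bigl(1-e^{-i(\mu-\nu)}z\bigr)\varphi'(z).
\end{align*}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:C}]
Multiplying $f$ by a unimodular constant, we may assume that $f(\mathbb D)$ is convex in the direction of the real axis. Passing to $\overline f$ if necessary keeps this property and makes $f$ sense-preserving. Neither step changes the exceptional set. Let $\varphi$ and $q$ be as above, and put $P=1/(1-g'/h')$. Then $h'=\varphi'P$, and $\operatorname{Re}P>\frac12$ because $|g'/h'|<1$.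

Fix $0<s<1$. Lemma~\ref{lem:pos} bounds the means of $|P|^s$. It also bounds those of $|q|^s$, unless $\operatorname{Re}q$ vanishes somewhere; in that case $q$ is constant by the minimum principle, and its means are bounded as well.

The quadratic factor in $q$ vanishes only at the boundary points $e^{i(\mu\pm\nu)}$, and this is why Lemma~\ref{lem:count} was stated for arcs. Let $\Gamma$ be an open arc whose closure omits these points. The closed sector $\{re^{i\theta}:0\le r\le1,\ e^{i\theta}\in\overline\Gamma\}$ is compact and contains no zero of the factor, so $|\varphi'|\le C|q|$ at its points in $\mathbb D$. By the Cauchy--Schwarz inequality,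
\[
\int_{e^{i\theta}\in\Gamma}|h'(re^{i\theta})|^{s/2}\,d\theta\le C^{s/2}\Bigl(\int_0^{2\pi}|q(re^{i\theta})|^s\,d\theta\Bigr)^{1/2}\Bigl(\int_0^{2\pi}|P(re^{i\theta})|^s\,d\theta\Bigr)^{1/2},
\]
and the right side is bounded in $r$. Lemma~\ref{lem:count} with $t=s/2$ and $\kappa=0$ gives $\dim_H(Z(f)\cap\Gamma)\le1-\frac s2$. Let $s\to1$, and cover $\partial\mathbb D$ minus the two points by countably many arcs $\Gamma$.
\end{proof}

The mapping of Theorem~\ref{thm:B} has $\dim_H\mathrm{Exc}(f)\ge\frac12$, so that theorem supplies the second assertion of Theorem~\ref{thm:C}.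

\section{Univalent mappings built from spikes}\label{sec:spikes}

The proof just given indicates what an extremal example should look like: the derivative is a product of two functions with positive real part, and both must be large at the same places. It is convenient to work in the upper half-plane $\mathbb H$, with $z=x+iy$ and $\arg$ taking values in $(0,\pi)$. There the basic function with positive real part is $im/(z-\xi)$, with $\xi\in\mathbb R$ and $m>0$, since $\operatorname{Re}\frac i{z-\xi}=\frac y{|z-\xi|^2}$. At distance $\ell$ from $\xi$ it has size $m/\ell$. For $f$ to move by a fixed amount while $z$ moves a distance $\ell$, the derivative must have size $1/\ell$. The product of two such factors has this size when $(m/\ell)^2=1/\ell$, that is, $m=\ell^{1/2}$. If the total mass $\sum m$ is to be finite, there is room for about $\ell^{-1/2}$ poles at scale $\ell$, which is the count for a set of dimension $\frac12$.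

We first show that two functions with positive real part produce a univalent mapping.

\begin{lemma}\label{lem:shear}
Let $Q$ and $V$ be analytic in $\mathbb H$ with $Q'=q$ and $V'=pq$, where $p,q$ are analytic and $\operatorname{Re}p>0$, $\operatorname{Re}q>0$. Put $u=\operatorname{Re}Q$ and $v=\operatorname{Im}V$. Suppose that there are real constants $u_-<u_+$ such that, for every $y>0$, $u(x+iy)\to u_\pm$ as $x\to\pm\infty$. Then $f=u+iv$ is harmonic and univalent in $\mathbb H$, and $f(\mathbb H)$ is convex in the vertical direction.
\end{lemma}

\begin{proof}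
The Cauchy--Riemann equations give $q=u_x-iu_y$ and $pq=v_y+iv_x$. Hence $u_x=\operatorname{Re}q>0$ and
\[
u_xv_y-u_yv_x=\operatorname{Re}q\,\operatorname{Re}(pq)+\operatorname{Im}q\,\operatorname{Im}(pq)=\operatorname{Re}(\overline q\,pq)=|q|^2\operatorname{Re}p>0 .
\]
A positive Jacobian gives only local univalence. The hypothesis on the limits makes each level set of $u$ a single curve. Indeed, for each $y>0$ the function $x\mapsto u(x+iy)$ is an increasing bijection of $\mathbb R$ onto $(u_-,u_+)$. So for $c\in(u_-,u_+)$ the set $\{u=c\}$ is a graph $x=X_c(y)$ over all of $0<y<\infty$. By the implicit function theorem $X_c$ is smooth and $X_c'=-u_y/u_x$. Along the graph,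
\[
\frac d{dy}v\bigl(X_c(y)+iy\bigr)=v_y-v_x\frac{u_y}{u_x}=\frac{u_xv_y-u_yv_x}{u_x}>0 .
\]
Two points with the same image lie on one level curve of $u$, on which $v$ is strictly increasing, so they coincide. The vertical line $\operatorname{Re}w=c$ meets $f(\mathbb H)$ in the image of the level curve, which is connected, and lines with $c\notin(u_-,u_+)$ miss $f(\mathbb H)$.
\end{proof}

In terms of the decomposition $f=h+\overline g$ we have $h=\frac12(Q+V)$ and $g=\frac12(Q-V)$, so $h'=\frac12q(1+p)$ is a product of two functions with positive real part, as in Section~\ref{sec:convex}.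

For a Borel set $U\subset\mathbb R$ the \emph{harmonic measure} is
\[
\omega(z,U)=\frac1\pi\int_U\frac{y\,dt}{(t-x)^2+y^2},\qquad\omega(z,[a,b])=\frac1\pi\bigl(\arg(z-b)-\arg(z-a)\bigr).
\]
Since $\omega(z,\mathbb R)=1$, the harmonic measures of intervals with disjoint interiors add up to at most $1$. The second formula shows that $\omega(z,[a,b])$ has a limit, $1$ or $0$, as $z\to x\in\mathbb R$ in $\mathbb H$, provided that $x\ne a,b$.

If $p$ and $q$ had the same pole, $p=q=im/(z-\xi)$, then $V=m^2/(z-\xi)$ and $v$ would be unbounded. Separating the poles by a distance $\ell$ cuts $v$ off at size $m^2/\ell$.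

\begin{example}[One spike]\label{ex:spike}
Take $q=im/(z+\ell)$ and $p=im/z$, so that $pq=-\frac{m^2}\ell\bigl(\frac1z-\frac1{z+\ell}\bigr)$. With $\theta_1=\arg(z+\ell)$ and $\theta_2=\arg z$, suitable primitives give
\[
u=-m\theta_1,\qquad v=-\frac{m^2}\ell(\theta_2-\theta_1)=-\pi\frac{m^2}\ell\,\omega(z,[-\ell,0]).
\]
Univalence is visible directly. The point $z$ is the apex of the triangle with base $[-\ell,0]$ and base angles $\theta_1$ and $\pi-\theta_2$, so $z\mapsto(\theta_1,\theta_2)$ is a bijection of $\mathbb H$ onto $\{0<\theta_1<\theta_2<\pi\}$, and $(u,v)$ is an invertible linear function of $(\theta_1,\theta_2)$. The image is the triangle with vertices $0$, $-i\pi m^2/\ell$ and $-\pi m$, which are the boundary values of $f$ on $(0,\infty)$, $(-\ell,0)$ and $(-\infty,-\ell)$.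

Now let $m=\ell^{1/2}$. The triangle has height $\pi$ and width $\pi\ell^{1/2}$: it is a thin spike, and its tip is the boundary value on an interval of length $\ell$. On the vertical line through $x=\ell$,
\[
v(\ell+iy)=-\bigl(\arctan(2\ell/y)-\arctan(\ell/y)\bigr).
\]
This tends to $0$ as $y\to\infty$ and as $y\to0$, and at $y=\ell$ it equals $-\arctan\frac13$, whatever the value of $\ell$. So on the way down to a boundary point near the interval but outside it, $f$ makes an excursion of fixed size into the spike and returns, at a cost of only $\pi\ell^{1/2}$ in width.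
\end{example}

A point that has such spikes nearby at infinitely many scales should have no limit. The difficulty in superposing spikes is that $v$ depends on the product $pq$, so the pole of $q$ in one spike interacts with the pole of $p$ in every other. The next proposition isolates the condition that makes these cross terms harmless.

\begin{proposition}\label{prop:super}
Let $K_j=[\xi_j,\eta_j]$, $j\ge1$, be pairwise disjoint closed intervals of positive length in $[0,1]$. Put $m_j=(\eta_j-\xi_j)^{1/2}$, let $I_{jk}$ be the closed interval with endpoints $\xi_j$ and $\eta_k$, and let $w_{jk}=m_jm_k/|\xi_j-\eta_k|$. Assume that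
\[
m:=\sum_jm_j<\infty,\qquad S:=\sum_{j\ne k}w_{jk}<\infty .
\]
Define on $\mathbb H$
\[
u=-\sum_jm_j\arg(z-\xi_j),\qquad W=\sum_j\omega(z,K_j),\qquad R=\sum_{j\ne k}w_{jk}\,\omega(z,I_{jk}),
\]
and $v=-\pi(W+R)$. Then $f=u+iv$ is a bounded univalent harmonic mapping of $\mathbb H$ whose image is convex in the vertical direction. If $x\in\mathbb R$ is not an endpoint of any $K_j$, then $R(z)$ has a finite limit as $z\to x$ in $\mathbb H$.
\end{proposition}

\begin{proof}
Since the $K_j$ are disjoint, $\xi_j\ne\eta_k$ for all $j,k$ and $0\le W\le1$. Also $0\le R\le S$ and $|u|\le\pi m$, so $f$ is bounded. Put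
\[
q=\sum_j\frac{im_j}{z-\xi_j},\qquad p=\sum_k\frac{im_k}{z-\eta_k}.
\]
Both series converge absolutely and uniformly on each half-plane $y\ge\delta>0$, and $p,q$ have positive real parts. The function $Q=i\sum_jm_j\log(z-\xi_j)$ converges locally uniformly, because $\xi_j\in[0,1]$, and it has $Q'=q$ and $\operatorname{Re}Q=u$.

To integrate $pq$ term by term, let
\[
L_{jk}(z)=\frac{\log(z-\xi_j)-\log(z-\eta_k)}{\xi_j-\eta_k}=-\frac1{\xi_j-\eta_k}\int_{\eta_k}^{\xi_j}\frac{dt}{z-t}.
\]
The first expression gives
\[
L_{jk}'=\frac1{(z-\xi_j)(z-\eta_k)},\qquad\operatorname{Im}L_{jk}=\frac{\pi\,\omega(z,I_{jk})}{|\xi_j-\eta_k|}.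
\]
For the imaginary part, $\arg(z-\xi_j)-\arg(z-\eta_k)$ equals $\pi\omega(z,I_{jk})$ if $\xi_j>\eta_k$ and $-\pi\omega(z,I_{jk})$ if $\xi_j<\eta_k$, so the sign always cancels that of the denominator. The second expression gives $|L_{jk}(z)|\le1/y$. Hence $V=-\sum_{j,k}m_jm_kL_{jk}$ converges absolutely and uniformly on $y\ge\delta$, it is analytic, and differentiation term by term gives $V'=pq$. Since $w_{jj}=1$ and $I_{jj}=K_j$,
\[
\operatorname{Im}V=-\pi\sum_{j,k}w_{jk}\,\omega(z,I_{jk})=-\pi(W+R)=v .
\]
For fixed $y>0$, dominated convergence shows that $u(x+iy)$ tends to $-\pi m$ as $x\to-\infty$ and to $0$ as $x\to+\infty$. Lemma~\ref{lem:shear} now gives univalence and convexity.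

Finally, if $x$ is not one of the points $\xi_j,\eta_k$, each term of $R$ has a limit as $z\to x$, and the series converges uniformly on $\mathbb H$ because its terms are bounded by $w_{jk}$. So $R$ has a limit.
\end{proof}

Thus, away from the endpoints, $v$ has a limit along a curve ending at $x$ if and only if $W(z)=\omega(z,\bigcup_jK_j)$ does. It remains to choose the intervals so that $m$ and $S$ are finite and $W$ oscillates at every point of a large set.

\section{The Cantor set and proof of Theorem~\ref{thm:B}}\label{sec:cantor}

The condition $S<\infty$ dictates the sizes. Suppose that $M$ intervals of length $\ell$ are spread with spacing $d$. At most $2M$ ordered pairs are $k$ steps apart, each with weight about $\ell/(kd)$, so they contribute about $M(\ell/d)\log M$ to $S$. With $d$ of order $1/M$ this is $M^2\ell\log M$. We therefore take $\ell$ smaller than $M^{-2}$ by a logarithmic factor, which does not affect the dimension. Interactions between different scales are made small by letting the number of intervals grow very fast from one generation to the next.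

\subsection*{Construction}
Let $M_0=\ell_0=1$, and let $[0,1]$ be the basic interval of generation $0$. Given generation $n-1$, choose an integer $N_n\ge2^n$ and set
\[
M_n=M_{n-1}N_n,\qquad\tau_n=\frac1{1+\log M_n},\qquad\ell_n=\frac{\tau_n^2}{M_n^2},\qquad d_n=\frac{\ell_{n-1}}{2N_n}.
\]
These definitions give
\begin{equation}\label{eq:ident}
M_n\ell_n^{1/2}=\tau_n,\qquad M_nd_n=\tfrac12M_{n-1}\ell_{n-1}.
\end{equation}
We take $N_n$ so large that
\begin{enumerate}
\item[(i)] $\ell_n\le2^{-n-3}d_n$,
\item[(ii)] $8n\,\tau_n\,M_{n-1}\ell_{n-1}^{-1/2}\le2^{-n}$,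
\item[(iii)] $\frac{16}3\,\tau_n/(M_{n-1}\ell_{n-1})\le2^{-n}$.
\end{enumerate}
This is possible because, with the earlier data fixed, $\tau_n\to0$ and $\ell_n/d_n=2\tau_n^2/(M_{n-1}^2N_n\ell_{n-1})\to0$ as $N_n\to\infty$. Condition (i) makes each generation sparse, so that it is nearly invisible from heights well above $d_n$; conditions (ii) and (iii) control the cross terms between generations and within a generation. By (i), $\ell_n\le\ell_{n-1}/32$, so $\ell_n$ decreases to $0$.

Divide the middle half $[a+\frac14\ell_{n-1},a+\frac34\ell_{n-1}]$ of each basic interval $[a,a+\ell_{n-1}]$ of generation $n-1$ into $N_n$ \emph{cells} of length $d_n$. If $c$ is the center of a cell, we call $[c-\ell_n,c+\ell_n]$ a \emph{block}, its left half $[c-\ell_n,c]$ an \emph{active interval}, and its right half $[c,c+\ell_n]$ a \emph{basic interval} of generation $n$ (Figure~\ref{fig:cantor}). There are $M_n$ of each. Let $E_n$ be the union of the basic intervals of generation $n$ and $E=\bigcap_nE_n$. The active intervals of all generations $n\ge1$, in any order, are the $K_j$ of Proposition~\ref{prop:super}; an active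 interval of generation $n$ has weight $\ell_n^{1/2}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.92cm,y=1cm]
\draw (0,0)--(12,0);
\foreach \x in {0,12} \draw[thick] (\x,-0.2)--(\x,0.2);
\foreach \x in {3,5,7,9} \draw (\x,-0.14)--(\x,0.14);
\foreach \x in {4,6,8} {\draw[line width=3.5pt] (\x-0.45,0)--(\x,0); \draw[line width=3.5pt,gray!60] (\x,0)--(\x+0.45,0);}
\node[below] at (0,-0.2) {$a$};
\node[below] at (3,-0.2) {$a+\frac14\ell_{n-1}$};
\node[below] at (6,-0.2) {$c$};
\node[below] at (9,-0.2) {$a+\frac34\ell_{n-1}$};
\node[below] at (12,-0.2) {$a+\ell_{n-1}$};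
\draw[<->] (5,0.45)--(7,0.45) node[midway,above] {$d_n$};
\end{tikzpicture}
\caption{One step of the construction, with $N_n=3$ and not to scale. The middle half of a basic interval of generation $n-1$ is cut into cells of length $d_n$. To the left of the center $c$ of each cell lies an active interval (black), to the right a basic interval of generation $n$ (gray), both of length $\ell_n\ll d_n$. The construction continues inside the gray intervals.}
\label{fig:cantor}
\end{figure}

\begin{lemma}\label{lem:geom}
\begin{enumerate}
\item[(a)] The cells of generation $n$ have disjoint interiors, the blocks of generation $n$ are pairwise disjoint, and the centers $c_1<\dots<c_{M_n}$ satisfy $|c_i-c_k|\ge|i-k|d_n$.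
\item[(b)] If $0\le j<n$, every block of generation $n$ is contained in a block of generation $j+1$, and so in the middle half of a basic interval of generation $j$.
\item[(c)] An active interval of generation $j\ge1$ has distance at least $\ell_j/4$ from $E$ and from every active interval of a later generation. In particular all active intervals are pairwise disjoint, and none contains a point of $E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Assume inductively that the basic intervals of generation $n-1$ are pairwise disjoint. Then the cells of generation $n$ have disjoint interiors, and since they all have length $d_n$, consecutive centers are at least $d_n$ apart. By (i), $\ell_n\le d_n/16$, so each block lies in the interior of its cell. Thus the blocks, and with them the basic intervals of generation $n$, are pairwise disjoint.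

(b) A block of generation $n$ lies in its cell, hence in the middle half of a basic interval of generation $n-1$, which for $n\ge2$ is part of a block of generation $n-1$. Iterate.

(c) By (a), an active interval of generation $j$ does not meet the interior of any basic interval of generation $j$, so it has distance at least $\ell_j/4$ from every middle half. By (b), these middle halves contain $E\subset E_{j+1}$ and all later active intervals.
\end{proof}

\begin{lemma}\label{lem:sums}
The active intervals satisfy $m\le1$ and $S\le2$.
\end{lemma}

\begin{proof}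
Generation $n$ has total weight $M_n\ell_n^{1/2}=\tau_n$, and $\tau_n\le2^{-n}$ by (ii), since $M_{n-1}\ge1\ge\ell_{n-1}$. So $m\le1$.

Consider ordered pairs of distinct active intervals of generation $n$, with centers $c_i,c_k$. The product of the weights is $\ell_n$, and by Lemma~\ref{lem:geom}(a) and (i) the distance between the left endpoint $c_i-\ell_n$ and the right endpoint $c_k$ is at least $|i-k|d_n-\ell_n\ge\frac34|i-k|d_n$. For each $\iota\ge1$ at most $2M_n$ pairs have $|i-k|=\iota$. By \eqref{eq:ident} and (iii) these pairs contribute at most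
\[
2M_n\sum_{\iota=1}^{M_n}\frac{4\ell_n}{3\iota d_n}\le\frac{8M_n\ell_n}{3d_n\tau_n}=\frac{16M_n^2\ell_n}{3M_{n-1}\ell_{n-1}\tau_n}=\frac{16\,\tau_n}{3M_{n-1}\ell_{n-1}}\le2^{-n},
\]
where we used $\sum_{\iota\le M_n}1/\iota\le1+\log M_n=1/\tau_n$.

Next let $1\le j<n$. There are $2M_jM_n$ ordered pairs with one interval of generation $j$ and one of generation $n$, and by Lemma~\ref{lem:geom}(c) each has weight at most $\ell_j^{1/2}\ell_n^{1/2}\cdot4/\ell_j$. Together they contribute at most $8M_j\ell_j^{-1/2}\tau_n$. Since $M_j\ell_j^{-1/2}$ increases with $j$, the sum over $j<n$ is at most $8nM_{n-1}\ell_{n-1}^{-1/2}\tau_n\le2^{-n}$ by (ii). Summing both bounds over $n\ge1$ gives $S\le2$.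
\end{proof}

\subsection*{The size of $E$}
The set $E$ is compact, and $E\subset[\frac14,\frac34]$. Let $\lambda$ be the probability measure on $E$ that gives mass $1/M_n$ to each basic interval of generation $n$; it is obtained by dividing the mass of each basic interval equally among the $N_{n+1}$ basic intervals inside it. The jump from scale $\ell_{n-1}$ to scale $\ell_n$ is large, and one must check that the intermediate scales do not lower the dimension. They do not, because the intervals of generation $n$ are evenly spread in their parent.

\begin{lemma}\label{lem:dimE}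
For every $s\in(0,\frac12)$ there is $C_s$ such that $\lambda(B)\le C_sr^s$ for every interval $B$ of length $2r$. Moreover $\dim_HE=\frac12$.
\end{lemma}

\begin{proof}
We have $M_n\ell_n^s=M_n^{1-2s}(1+\log M_n)^{-2s}$ for all $n\ge0$. The function $x^{1-2s}(1+\log x)^{-2s}$ is positive and continuous on $[1,\infty)$ and tends to $\infty$, so there is $C\ge1$ with $1/M_n\le C\ell_n^s$ for all $n\ge0$. For $r\ge1$ we have $\lambda(B)\le1\le r^s$. Let $r<1$ and choose $n\ge1$ with $\ell_n\le r<\ell_{n-1}$. If $[c,c+\ell_n]$ meets $B$, then $c$ lies in a fixed interval of length $2r+\ell_n$, so by Lemma~\ref{lem:geom}(a) there are at most $(2r+\ell_n)/d_n+1\le2r/d_n+2$ such basic intervals. By \eqref{eq:ident},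
\[
\lambda(B)\le\frac{2r}{M_nd_n}+\frac2{M_n}=\frac{4r}{M_{n-1}\ell_{n-1}}+\frac2{M_n}\le4Cr\,\ell_{n-1}^{s-1}+2C\ell_n^s\le6Cr^s,
\]
since $\ell_{n-1}^{s-1}<r^{s-1}$ and $\ell_n\le r$. Lemma~\ref{lem:mass} gives $\dim_HE\ge s$ for all $s<\frac12$. In the other direction, every point of $E$ lies in a basic interval of each generation, and $\sum_nM_n\ell_n^{1/2}=\sum_n\tau_n<\infty$, so $\mathcal H^{1/2}(E)=0$.
\end{proof}

\subsection*{Oscillation at the points of $E$}
A point $x\in E$ behaves at every generation like the point $x=\ell$ in Example~\ref{ex:spike}. From height $\ell_n$ the neighboring active interval subtends a fixed angle. From height $2^{-n}\ell_n$ the active intervals of generations up to $n$ are far away, while the later ones occupy a small fraction of each cell, and the cells are shorter than the height.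

\begin{lemma}\label{lem:osc}
Let $x\in E$ and $z=x'+iy$ with $|x'-x|\le y$.
\begin{enumerate}
\item[(a)] If $y=\ell_n$, $n\ge1$, then $W(z)\ge\frac1{10\pi}$.
\item[(b)] If $y=2^{-n}\ell_n$, $n\ge4$, then $W(z)\le\bigl(\frac{32}{3\pi}+\frac38\bigr)2^{-n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $[c,c+\ell_n]$ be the basic interval of generation $n$ that contains $x$, and $K=[c-\ell_n,c]$. For $t\in K$ we have $|t-x'|\le2\ell_n+\ell_n$, so
\[
W(z)\ge\omega(z,K)\ge\frac1\pi\,\ell_n\cdot\frac{\ell_n}{9\ell_n^2+\ell_n^2}=\frac1{10\pi}.
\]

(b) By Lemma~\ref{lem:geom}(c), the active intervals of generations $j\le n$ have distance at least $\ell_j/4\ge\ell_n/4$ from $x$. Since $|x'-x|\le\ell_n/16$, they lie in $\{t:|t-x'|\ge\rho\}$ with $\rho=\frac3{16}\ell_n$. They are disjoint, so their contribution to $W(z)$ is at most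
\[
\frac2\pi\int_\rho^\infty\frac{y\,dt}{t^2}=\frac{2y}{\pi\rho}=\frac{32}{3\pi}\,2^{-n}.
\]
The active intervals of generations $j\ge n+1$ are disjoint and lie in the blocks of generation $n+1$ by Lemma~\ref{lem:geom}(b). Put $d=d_{n+1}$. Here the requirement $N_{n+1}\ge2^{n+1}$ is used: it gives $d=\ell_n/(2N_{n+1})\le y$. Let $t$ lie in a block and $t'$ in its cell. Then $|t-t'|\le\ell_{n+1}+\frac d2\le d\le y$, so
\[
(t'-x')^2+y^2\le2(t-x')^2+2y^2+y^2\le3\bigl((t-x')^2+y^2\bigr).
\]
Thus the Poisson kernel at $t$ is at most three times its value at $t'$, hence at most three times its average over the cell. Integrating over the block, which has length $2\ell_{n+1}$,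
\[
\omega(z,\text{block})\le3\cdot\frac{2\ell_{n+1}}d\,\omega(z,\text{cell}).
\]
The cells have disjoint interiors, so the total is at most $6\ell_{n+1}/d_{n+1}\le6\cdot2^{-n-4}=\frac38\,2^{-n}$ by (i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:geom}(c) and~\ref{lem:sums}, Proposition~\ref{prop:super} applies to the active intervals and gives a bounded univalent harmonic mapping $F=u+iv$ of $\mathbb H$ with image convex in the vertical direction. Let $T(\zeta)=i\frac{1+\zeta}{1-\zeta}$, a conformal map of $\mathbb D$ onto $\mathbb H$ with $T(0)=i$ and $T^{-1}(z)=\frac{z-i}{z+i}$. Then $f=F\circ T$ is a bounded univalent harmonic mapping of $\mathbb D$ with $f(\mathbb D)=F(\mathbb H)$.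

Radii of $\mathbb D$ do not go to vertical lines, and this is why Lemma~\ref{lem:osc} allows $x'\ne x$. Let $x\in E\subset(0,1)$. The diameter of $\mathbb D$ through $T^{-1}(x)$ is orthogonal to $\partial\mathbb D$, so $T$ maps it into the circle orthogonal to $\mathbb R$ through $i$ and $x$. This circle has center $c_0=\frac{x^2-1}{2x}<0$ and radius $\rho=\frac{x^2+1}{2x}\ge1$, and $x=c_0+\rho$. The radius ending at $T^{-1}(x)$ goes to the arc from $i$ to $x$, which lies to the right of $c_0$. For $0<y<1$ the arc contains the point $z=c_0+\sqrt{\rho^2-y^2}+iy$, and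
\[
|\operatorname{Re}z-x|=\rho-\sqrt{\rho^2-y^2}=\frac{y^2}{\rho+\sqrt{\rho^2-y^2}}\le y^2\le y .
\]
By Lemma~\ref{lem:osc}, along the arc $W\ge\frac1{10\pi}$ at the heights $\ell_n$, while $W\to0$ at the heights $2^{-n}\ell_n$. Since $x$ lies in no active interval, $R$ has a limit at $x$. Hence $v=-\pi(W+R)$ has no limit along the arc, and $T^{-1}(x)\in\mathrm{Exc}(f)$.

So $\mathrm{Exc}(f)$ contains the compact set $E'=T^{-1}(E)$. For $x,x'\in[0,1]$,
\[
|T^{-1}(x)-T^{-1}(x')|=\frac{2|x-x'|}{|x+i|\,|x'+i|}\in\bigl[\,|x-x'|,\ 2|x-x'|\,\bigr],
\]
so $T^{-1}$ is bi-Lipschitz on $[0,1]$ and $\dim_HE'=\dim_HE=\frac12$ by Lemma~\ref{lem:dimE}. Let $\lambda'$ be the image of $\lambda$ under $T^{-1}$. The lower bound in the display gives $\lambda'(\overline B(T^{-1}(x),r))\le\lambda([x-r,x+r])\le C_sr^s$ for $x\in E$, so $E'$ has positive logarithmic capacity by Lemma~\ref{lem:mass}.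
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSS}
Clunie and Sheil-Small, Ann. Acad. Sci. Fenn. A I Math. \textbf{9} (1984), 3--25.

\bibitem{Duren}
Duren, \emph{Harmonic Mappings in the Plane}.

\bibitem{Joshi}
Santosh Joshi, \texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-81-322-2113-5.pdf}, doi:10.1007/978-81-322-2113-5.

\bibitem{RZ}
Royster and Ziegler, Publ. Math. Debrecen \textbf{23} (1976), 339--345.

\end{thebibliography}
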